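# Lebesgue constants of Bochner–Riesz means: lattice waves with independent phases

## 1. A random sum of waves issuing from lattice points

Let $n\ge 2$, $\mathbf T^n=[-\pi,\pi)^n$, $\alpha\ge 0$, and put
$$\beta=\frac{n+1}{2}+\alpha,\qquad s=n-\beta=\frac{n-1}{2}-\alpha,\qquad A=2^{\alpha+\frac{n+1}{2}}\pi^{\frac{n-1}{2}}\Gamma(\alpha+1).$$
Imagine a source of waves at every point $-2\pi m$, $m\in\mathbb Z^n$. At a point $x$ the wave from $-2\pi m$ has amplitude $A|x+2\pi m|^{-\beta}$, and we give it a random phase. Let $(\theta_m)_{m\in\mathbb Z^n}$ be independent and uniform on $[0,2\pi]$, write $\mathbb E$ for expectation, and set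
$$G(x,\theta)=A\sum_{m\in\mathbb Z^n}|x+2\pi m|^{-\beta}\cos\theta_m ,\qquad x\in\mathbf T^n\setminus\{0\}. \tag{1}$$

In what sense does this converge? For $m\ne0$ choose a coordinate with $|m_i|=|m|_\infty$. Then $|x_i+2\pi m_i|\ge 2\pi|m_i|-\pi$, so for $x\in[-\pi,\pi]^n$
$$|x+2\pi m|\ \ge\ \pi|m|_\infty\ \ge\ \pi .$$
The number of $m$ with $|m|_\infty=l$ is at most $Cl^{n-1}$. Since $2\beta=n+1+2\alpha>n$, the sum $\sum_{m\ne0}|x+2\pi m|^{-2\beta}$ converges, uniformly in $x$. The variables $\cos\theta_m$ are independent with mean $0$ and $\mathbb E\cos^2\theta_m=\frac12$. Hence $\mathbb E\big|\sum_{m\in E}|x+2\pi m|^{-\beta}\cos\theta_m\big|^2=\frac12\sum_{m\in E}|x+2\pi m|^{-2\beta}$ for finite $E$, and the part $m\ne0$ of (1) converges in $L^2(d\theta)$ uniformly in $x$, so also in $L^2(dx\,d\theta)$. We take a subsequence of partial sums that converges almost everywhere to define $G$ as a measurable function of $(x,\theta)$; for almost every $x$ it is the $L^2(d\theta)$ limit.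

On the other hand $|x+2\pi m|\le C|m|_\infty$ for $m\ne 0$, so the sum of amplitudes $\sum_m|x+2\pi m|^{-\beta}$ behaves like $\sum_l l^{n-1-\beta}$. It diverges exactly when $\beta\le n$, that is, when $\alpha\le\frac{n-1}2$. Square summable but not summable: this contrast shapes the whole proof.

What $G$ is for is the following. For a compactly supported function $\lambda$ on $\mathbb R^n$ and $N>0$, consider the linear means
$$L_N^\lambda f(x)=\sum_{k\in\mathbb Z^n}\lambda(k/N)\hat f_k e^{ikx},\qquad f\in L^1(\mathbf T^n),\quad \hat f_k=(2\pi)^{-n}\int_{\mathbf T^n}f(x)e^{-ikx}dx.$$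
We take $\lambda=R_\alpha$, $R_\alpha(x)=(1-|x|^2)_+^\alpha$, which gives the Bochner–Riesz means, and write $K_N(x)=\sum_kR_\alpha(k/N)e^{ikx}$. The Lebesgue constant is the operator norm
$$\|L_N^{R_\alpha}\|=\|L_N^{R_\alpha}\|_{L^1(\mathbf T^n)\to L^1(\mathbf T^n)}=(2\pi)^{-n}\|K_N\|_{L^1(\mathbf T^n)}.$$
(The second equality is the usual one: $L_N^{R_\alpha}f=(2\pi)^{-n}K_N*f$, so "$\le$" is Young's inequality, and testing on an approximate identity gives "$\ge$".) For $\alpha=0$ the value of $R_0$ on $|x|=1$ may be $0$ or $1$; the proof covers both.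

It is known that for $0\le\alpha<\frac{n-1}2$ the Lebesgue constant lies between $C_1N^{(n-1)/2-\alpha}$ and $C_2N^{(n-1)/2-\alpha}$, with $0<C_1<C_2$ depending only on $n$ and $\alpha$. The problem, from "Lebesgue Constants Of Multiple Fourier Series" (http://web.math.rochester.edu/ojac/vol1/liflyand_2006.pdf), is whether $\|L_N^{R_\alpha}\|N^{\alpha-(n-1)/2}$ has a limit. It does, as $N\to\infty$ through all positive reals, and the limit is the mean of $|G|$.

**Theorem 1.** If $0\le\alpha<\frac{n-1}2$, then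
$$\lim_{N\to\infty}\|L_N^{R_\alpha}\|N^{\alpha-\frac{n-1}{2}}=(2\pi)^{-n}\int_{\mathbf T^n}\mathbb E|G(x,\theta)|\,dx=\frac{2A}{\pi(2\pi)^n}\int_{\mathbf T^n}\int_0^\infty\frac{1-\prod_{m\in\mathbb Z^n}J_0\big(t|x+2\pi m|^{-\beta}\big)}{t^2}\,dt\,dx\in(0,\infty). \tag{2}$$

The same argument gives $L^p(\mathbf T^n)$ norms of the kernel (with respect to $dx$). Put
$$\Phi(y)=\int_{\mathbb R^n}R_\alpha(\xi)e^{i\xi\cdot y}d\xi .$$

**Theorem 2.** Let $\alpha\ge0$, $1\le p\le\infty$, $p_c=\frac n\beta=\frac{2n}{n+1+2\alpha}$ (so $p_c<2$).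

* (i) If $p<p_c$: $\;N^{-s}\|K_N\|_p\to\big(\int_{\mathbf T^n}\mathbb E|G|^p\,dx\big)^{1/p}\in(0,\infty)$.
* (ii) If $p=p_c$: $\;N^{-s}(\log N)^{-1/p}\|K_N\|_p\to A\big(|S^{n-1}|\,\frac1{2\pi}\int_0^{2\pi}|\cos t|^p\,dt\big)^{1/p}$.
* (iii) If $p>p_c$: $\;N^{-n+n/p}\|K_N\|_p\to\|\Phi\|_{L^p(\mathbb R^n)}$.
* (iv) If instead $\alpha<0$, then $\limsup_{N\to\infty}N^{-\sigma}\|L_N^{R_\alpha}\|=\infty$ for every $\sigma\in\mathbb R$.

In particular ($p=1$): $\|L_N^{R_\alpha}\|/\log N\to \dfrac{4\,\Gamma(\frac{n+1}2)}{\pi^{3/2}\Gamma(\frac n2)}$ if $\alpha=\frac{n-1}2$, and $\|L_N^{R_\alpha}\|\to(2\pi)^{-n}\|\Phi\|_{L^1(\mathbb R^n)}$ if $\alpha>\frac{n-1}2$.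

Since $p_c>1$ means $\beta<n$, that is $\alpha<\frac{n-1}2$, the first equality of (2) is case (i) with $p=1$. Until Section 8 one can think of $p=1$.

Throughout, $C$ denotes constants depending only on $n,\alpha$ (and on $p$ and on auxiliary exponents); it never depends on $N$ or $M$. Constants such as $C_M,C_\varepsilon$ may also depend on the subscript.

## 2. The kernel $\Phi$, and the cases of one and two waves

Classically (Stein–Weiss, *Introduction to Fourier Analysis on Euclidean Spaces*, Ch. IV, Thm 4.15),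
$$\Phi(y)=2^\alpha\Gamma(\alpha+1)(2\pi)^{n/2}|y|^{-n/2-\alpha}J_{n/2+\alpha}(|y|).$$
Insert the textbook expansion $J_\nu(r)=\sqrt{2/(\pi r)}\cos(r-\frac{\nu\pi}2-\frac\pi4)+O(r^{-3/2})$, $r\ge1$, with $\nu=\frac n2+\alpha$. With $\varphi=\frac\pi4(n+1+2\alpha)$ this gives
$$\Phi(y)=A|y|^{-\beta}\cos(|y|-\varphi)+O(|y|^{-\beta-1})\quad(|y|\ge1),\qquad |\Phi(y)|\le C(1+|y|)^{-\beta}; \tag{3}$$
the second bound for $|y|\le1$ holds because $|\Phi|\le\int R_\alpha$.

Here is an example with no Bessel functions. Let $n=3$, $\alpha=0$, so $\beta=2$, $s=1$, $A=4\pi$, $\varphi=\pi$. Slicing the ball perpendicular to $y$, with $r=|y|$, and integrating by parts,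
$$\Phi(y)=\int_{-1}^1\pi(1-u^2)\cos(ur)\,du=\frac{2\pi}r\int_{-1}^1u\sin(ur)\,du=\frac{4\pi(\sin r-r\cos r)}{r^3}.$$
The leading term is $-4\pi r^{-2}\cos r=Ar^{-\beta}\cos(r-\varphi)$ and the error is $4\pi r^{-3}\sin r$, as (3) says.

After rescaling, with $n-s=\beta$, (3) becomes: for $y\ne0$ and $N>0$,
$$\Big|N^{-s}N^n\Phi(Ny)-A|y|^{-\beta}\cos(N|y|-\varphi)\Big|\le C\min\big(|y|^{-\beta},\,N^{-1}|y|^{-\beta-1}\big). \tag{4}$$
Indeed both terms on the left are at most $C|y|^{-\beta}$. If $N|y|\ge1$, (3) bounds the difference by $CN^\beta(N|y|)^{-\beta-1}$; if $N|y|<1$, then $|y|^{-\beta}<N^{-1}|y|^{-\beta-1}$.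

Recall Poisson summation: if $g$ is a Schwartz function and $\hat g(x)=\int g(\xi)e^{i\xi\cdot x}d\xi$, then
$$\sum_{k\in\mathbb Z^n}g(k)e^{ikx}=\sum_{m\in\mathbb Z^n}\hat g(x+2\pi m). \tag{5}$$
The transform of $R_\alpha(\cdot/N)$ is $N^n\Phi(N\,\cdot)$, so formally $K_N(x)=\sum_mN^n\Phi(N(x+2\pi m))$. By (4), $N^{-s}K_N$ should look like a superposition of the waves $A|x+2\pi m|^{-\beta}\cos(N|x+2\pi m|-\varphi)$. Only the phases depend on $N$, so every $m$ enters at the same order in $N$.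

Consider first the single wave $m=0$, with $p=1$ and $\beta<n$. We claim
$$N^{-s}\int_{\mathbf T^n}N^n|\Phi(Nx)|\,dx\longrightarrow\frac{2A}\pi\int_{\mathbf T^n}|x|^{-\beta}dx .$$
The error in (4) is dominated by the integrable function $C|x|^{-\beta}$ and tends to $0$ pointwise, so $N^{-s}N^n\Phi(Nx)$ may be replaced by $A|x|^{-\beta}\cos(N|x|-\varphi)$. Now $|\cos u|=\sum_la_le^{2ilu}$ with $\sum|a_l|<\infty$ and $a_0=\frac2\pi$. For $l\ne0$, in polar coordinates $\int_{\mathbf T^n}|x|^{-\beta}e^{2ilN|x|}dx=\int_0^{\pi\sqrt n}r^{n-1-\beta}\sigma(r)e^{2ilNr}dr$, where $\sigma(r)$ is the measure of the directions $\omega\in S^{n-1}$ with $r\omega\in\mathbf T^n$. The amplitude is integrable because $n-1-\beta>-1$, so the integral tends to $0$ by the Riemann–Lebesgue lemma. Summing over $l$ by dominated convergence leaves only $l=0$.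

Now add a second wave, from $-2\pi m$ with $m\neq0$. The integrand depends on the pair of phases $(N|x|,N|x+2\pi m|)$, and expanding in both of them we meet $\int c(x)e^{iN(j_0|x|+j_1|x+2\pi m|)}dx$ with $(j_0,j_1)\ne(0,0)$. The gradient of the phase is
$$j_0\frac{x}{|x|}+j_1\frac{x+2\pi m}{|x+2\pi m|},$$
a combination of two unit vectors. It can vanish only if $|j_0|=|j_1|$ and the vectors are parallel, which forces $x$ onto the line $\mathbb Rm$. That is a null set because $n\ge2$. So the two phases behave like independent ones. In dimension $1$ they would not: for $x>0$, $m>0$ one has $|x+2\pi m|-|x|=2\pi m$, a constant.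

The waves $m\ne0$ do change the limit. Let $x\neq0$, $a=A|x|^{-\beta}$, and let $Y$ be the part $m\ne0$ of $G(x,\cdot)$, which has mean $0$ and positive variance. Then $h(c)=\mathbb E|c+Y|$ satisfies $h(c)\ge|c|$ and is $1$-Lipschitz with $h(0)>0$, so $h(c)\ge h(0)-|c|>|c|$ whenever $|c|<h(0)/2$. Since $|a\cos\theta_0|<h(0)/2$ has positive probability, $\mathbb E|G|=\mathbb E\,h(a\cos\theta_0)>a\,\mathbb E|\cos\theta_0|=\frac{2A}\pi|x|^{-\beta}$. The value in (2) is strictly larger than what the wave $m=0$ alone would give.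

## 3. The divergent sum of amplitudes, and a cutoff at radius $M$

The sensible plan is: keep the finitely many waves with $|x+2\pi m|\lesssim M$, treat them as above with $N\to\infty$ and $M$ fixed, bound the remaining waves, and let $M\to\infty$ at the end. The trouble is the remaining waves. With the triangle inequality, those with $|x+2\pi m|\approx2^i$ contribute about $2^{in}2^{-i\beta}=2^{is}$ in units of $N^s$. For $s>0$ this grows with $i$, and there is no bound at all. If the phases were independent, the same waves would have an $L^2$ norm of about $(2^{in}2^{-2i\beta})^{1/2}=2^{-i(1/2+\alpha)}$, and the part beyond $M$ would be $O(M^{-1/2-\alpha})$. But for fixed $N$ we cannot claim independence for infinitely many waves: equidistribution is a statement about $N\to\infty$ with finitely many waves fixed.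

The way out is to estimate the tail on the other side of Poisson's formula. Cutting the waves off smoothly at distance $M$ amounts to mollifying $R_\alpha(\cdot/N)$ at scale $1/M$. That changes it only near the sphere $|\xi|=N$, in a shell of width about $1/M$. By Parseval, the $L^2$ norm of the tail is then controlled by the number of lattice points in this thin shell, and no information about phases is needed. The resulting bound will be exactly $CM^{-1/2-\alpha}$.

**Definition (cutoff and mollifier).** Fix $\eta\in C_c^\infty(\mathbb R^n)$ with $0\le\eta\le1$, $\eta=1$ on $|x|\le1$, $\eta=0$ on $|x|\ge2$. Let $\psi$ be the Schwartz function with $\int\psi(\xi)e^{i\xi\cdot x}d\xi=\eta(x)$. For real $M\ge1$ let $\psi_M(\xi)=M^n\psi(M\xi)$, so that $\int\psi_M(\xi)e^{i\xi\cdot x}d\xi=\eta(x/M)$.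

Since $\eta=1$ near $0$, differentiating at $x=0$ gives $\int\psi=1$ and $\int\xi^\gamma\psi(\xi)d\xi=0$ for all multi-indices $\gamma\ne0$. For example, convolution with $\psi_M$ reproduces every polynomial exactly.

Write $\lambda_N(\xi)=R_\alpha(\xi/N)$. The function $\lambda_N*\psi_M$ is continuous and integrable, and its transform is $N^n\Phi(Nx)\eta(x/M)$. This is in $C_c^\infty$, because $\Phi$ is smooth as the transform of a compactly supported function. So $\lambda_N*\psi_M$ is Schwartz, and (5) applies to it: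
$$K_N=P_{N,M}+T_{N,M},\qquad P_{N,M}(x)=\sum_mN^n\Phi(N(x+2\pi m))\,\eta\Big(\frac{x+2\pi m}M\Big),\qquad T_{N,M}(x)=\sum_k\delta(k)e^{ikx}, \tag{6}$$
where $\delta=\lambda_N-\lambda_N*\psi_M$. For each $x\in\mathbf T^n$ the sum $P_{N,M}$ has only finitely many nonzero terms.

## 4. Lattice points in thin shells

The tail estimate needs the number of lattice points in shells around $|\xi|=N$ whose width is small and fixed. Let $Q(R)=\#\{k\in\mathbb Z^n:|k|\le R\}$ and let $\omega_n$ be the volume of the unit ball.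

**Claim.** For $n\ge2$,
$$Q(R)=\omega_nR^n+o(R^{n-1})\qquad(R\to\infty). \tag{7}$$

**Proof.** The idea is to smooth the indicator function at a fixed small scale. Let $0<\varepsilon\le1$ and let $\rho_\varepsilon\ge0$ be a smooth bump supported in $|\xi|\le\varepsilon$ with $\int\rho_\varepsilon=1$. Then
$$1_{B_{R-\varepsilon}}*\rho_\varepsilon\ \le\ 1_{B_R}\ \le\ 1_{B_{R+\varepsilon}}*\rho_\varepsilon .$$
Sum over $\mathbb Z^n$ and apply (5) at $x=0$ to the outer functions, which are in $C_c^\infty$. The term $m=0$ gives $\omega_n(R\pm\varepsilon)^n$, which differs from $\omega_nR^n$ by at most $C\varepsilon R^{n-1}$ for $R\ge2$. The transform of $1_{B_{R\pm\varepsilon}}$ is $(R\pm\varepsilon)^n\Phi((R\pm\varepsilon)y)$ with $\Phi$ taken for $\alpha=0$, and the transform of $\rho_\varepsilon$ decays rapidly. So by (3) with $\alpha=0$ the term $m\ne0$ is at most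
$$C_\varepsilon R^n(R|m|)^{-(n+1)/2}(1+|m|)^{-n},$$
and these sum to $O_\varepsilon(R^{(n-1)/2})$. Since $n\ge2$, this is $o(R^{n-1})$. Hence $\limsup_RR^{1-n}|Q(R)-\omega_nR^n|\le C\varepsilon$ for every $\varepsilon\in(0,1]$, and letting $\varepsilon\to0$ proves (7).

We also need a crude bound that is uniform in the width of the shell. With $d(\xi)=\big||\xi|-N\big|$,
$$\#\{k\in\mathbb Z^n:d(k)\le r\}\le C(1+r)^nN^{n-1}\qquad(N\ge1,\ r\ge0). \tag{8}$$
The unit cubes centered at these $k$ are disjoint up to boundaries and lie in $\{d\le r'\}$ with $r'=r+\sqrt n$. This set has volume at most $Cr'(N+r')^{n-1}$. Since $r'\le C(1+r)$ and $N+r'\le N(1+r')\le CN(1+r)$, (8) follows.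

## 5. The tail is small in $L^2$

**Lemma 1.** For every $\alpha\ge0$ and $M\ge1$, $\ \limsup_{N\to\infty}N^{-s}\|T_{N,M}\|_{L^2(\mathbf T^n)}\le C\,M^{-\frac12-\alpha}$, with $C$ independent of $M$.

**Step 1 (localization of $\delta$ near the sphere).** The purpose of this step is to show that $\delta$ lives in a shell of width about $1/M$ and has size about $(MN)^{-\alpha}$ there: for each $L>0$ and all $N,M\ge1$,
$$|\delta(\xi)|\le C_L(MN)^{-\alpha}(1+Md(\xi))^{-L}. \tag{9}$$

For $\alpha=0$ this is quick. If $|\xi|<N$, then $\delta(\xi)$ is the integral of $\psi_M$ over those $\zeta$ with $\xi-\zeta$ outside the ball, and all of these satisfy $|\zeta|\ge d(\xi)$. If $|\xi|>N$, then $-\delta(\xi)$ is the integral over those $\zeta$ with $\xi-\zeta$ in the ball, again with $|\zeta|\ge d(\xi)$. In both cases $|\delta(\xi)|\le\int_{|z|\ge Md}|\psi(z)|dz\le C_L(1+Md)^{-L}$. If $|\xi|=N$, the bound is $1+\|\psi\|_1$, whichever value $R_0$ takes on the sphere.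

For general $\alpha\ge0$ write $d=d(\xi)$ and, since $\int\psi_M=1$,
$$\delta(\xi)=\int[\lambda_N(\xi)-\lambda_N(\xi-\zeta)]\,\psi_M(\zeta)\,d\zeta .$$
For $0\le t\le1$ we have $1-t^2\le2(1-t)$, so $\lambda_N(\xi)\le(2d/N)^\alpha$ (with $0^0=1$). Since $d(\cdot)$ is $1$-Lipschitz, $\lambda_N(\xi-\zeta)\le(2(d+|\zeta|)/N)^\alpha$.

Suppose $d\le1/M$. Then, substituting $z=M\zeta$,
$$|\delta(\xi)|\le CN^{-\alpha}\int(d+|\zeta|)^\alpha|\psi_M(\zeta)|d\zeta\le CN^{-\alpha}M^{-\alpha}\int(1+|z|)^\alpha|\psi(z)|dz\le C(MN)^{-\alpha},$$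
which is (9) in this range.

Suppose $d>1/M$. On the part $|\zeta|\ge d/2$ of the integral, $d+|\zeta|\le3|\zeta|$, so this part is at most
$$CN^{-\alpha}\int_{|\zeta|\ge d/2}|\zeta|^\alpha|\psi_M(\zeta)|d\zeta=CN^{-\alpha}M^{-\alpha}\int_{|z|\ge Md/2}|z|^\alpha|\psi(z)|dz\le C_L(MN)^{-\alpha}(Md)^{-L}.$$

It remains to treat $|\zeta|<d/2$. If $|\xi|>N$, then $|\xi-\zeta|>N+d/2>N$, both values of $\lambda_N$ are $0$, and the integrand vanishes. So let $|\xi|<N$; then $d=N-|\xi|\le N$. We first bound derivatives: at every point inside the ball, with $d$ the distance of that point to the sphere,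
$$|\partial^\gamma\lambda_N|\le C_\gamma N^{-\alpha}d^{\alpha-|\gamma|}. \tag{10}$$
To see this, put $g(\xi)=1-|\xi|^2/N^2=(1-\frac{|\xi|}N)(1+\frac{|\xi|}N)\in[d/N,2d/N]$. Derivatives of $g$ of order three and higher vanish, those of order one are $O(1/N)$, and those of order two are $O(1/N^2)$. Hence $\partial^\gamma g^\alpha$ is a combination of terms $g^{\alpha-i}$ times a product of $a$ first and $b$ second derivatives of $g$, with $a+b=i$ and $a+2b=|\gamma|$. Such a term is $O\big((d/N)^{\alpha-i}N^{-|\gamma|}\big)$. As $i\le|\gamma|$ and $d\le N$, it is $O\big((d/N)^{\alpha-|\gamma|}N^{-|\gamma|}\big)=O(N^{-\alpha}d^{\alpha-|\gamma|})$, which is (10).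

Now Taylor expand $\lambda_N(\xi-\zeta)$ in $\zeta$ about $\zeta=0$, with remainder of order $D$. The zeroth-order term cancels against $\lambda_N(\xi)$. The segment from $\xi$ to $\xi-\zeta$ lies inside the ball, and along it the distance to the sphere stays in $[d/2,3d/2]$. So by (10) the remainder is $O(N^{-\alpha}d^{\alpha-D}|\zeta|^D)$. Since $\int|\zeta|^D|\psi_M|=C_DM^{-D}$, it contributes
$$O(N^{-\alpha}d^{\alpha-D}M^{-D})=O\big((MN)^{-\alpha}(Md)^{\alpha-D}\big).$$
For $1\le|\gamma|<D$, the term with $\partial^\gamma\lambda_N(\xi)$ carries the factor $\int_{|\zeta|<d/2}\zeta^\gamma\psi_M$. Here the vanishing moments enter: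
$$\Big|\int_{|\zeta|<d/2}\zeta^\gamma\psi_M\Big|=\Big|\int_{|\zeta|\ge d/2}\zeta^\gamma\psi_M\Big|\le C_{L'}M^{-|\gamma|}(Md)^{-L'} .$$
With (10) these terms contribute $O\big((MN)^{-\alpha}(Md)^{\alpha-|\gamma|-L'}\big)$. Since $Md>1$, choosing $D\ge\alpha+L$ and $L'\ge\alpha+L$ makes every contribution $O((MN)^{-\alpha}(Md)^{-L})$, and $(Md)^{-L}\le2^L(1+Md)^{-L}$. This proves (9).

**Step 2 (counting and Parseval).** The purpose is to sum $|\delta(k)|^2$ over shells of width $1/M$ so that the factor $1/M$ of the shell volume is not lost. For $j\ge0$ let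
$$a_j(N)=\#\{k\in\mathbb Z^n:\ j/M\le d(k)<(j+1)/M\}.$$
By (8) with $r=(j+1)/M\le j+1$, we have $N^{1-n}a_j(N)\le C(j+2)^n$ for all $N\ge1$. For each fixed $j$ put $h=\frac{j+1}M$. For $N>h$, (7) gives
$$a_j(N)\le Q(N+h)-Q(N-h)=\omega_n\big((N+h)^n-(N-h)^n\big)+o(N^{n-1}),\quad\text{so}\quad\limsup_{N\to\infty}N^{1-n}a_j(N)\le C\,\frac{j+1}M .$$
Use (9) with $L=n+2$. On the $j$th shell $1+Md\ge1+j$, and $2s=n-1-2\alpha$, so
$$N^{-2s}\sum_k|\delta(k)|^2\le CM^{-2\alpha}\sum_{j\ge0}N^{1-n}a_j(N)(1+j)^{-2L}.$$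
The $j$th term on the right is at most $C(j+2)^n(1+j)^{-2n-4}$, which is summable and independent of $N$. By the reverse Fatou lemma (for nonnegative terms with a summable majorant, the $\limsup$ of the sum is at most the sum of the $\limsup$s),
$$\limsup_{N\to\infty}N^{-2s}\sum_k|\delta(k)|^2\le CM^{-2\alpha}\sum_{j\ge0}\frac{j+1}M(1+j)^{-2L}\le CM^{-1-2\alpha}.$$
Since $\|T_{N,M}\|_2^2=(2\pi)^n\sum_k|\delta(k)|^2$, Lemma 1 is proved.

With the crude count (8) alone, the same computation gives $N^{-s}\|T_{N,M}\|_2\le CM^{-\alpha}$. This tends to $0$ as $M\to\infty$ if $\alpha>0$, but not if $\alpha=0$. So for the spherical partial sums the asymptotic (7) is what makes the tail small.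

## 6. Equidistribution of finitely many phases

In this section $1\le p<p_c$, that is, $\beta p<n$, and $M\ge1$ is fixed. Let $S=S_M$ be the finite set of $m$ with $|x+2\pi m|<2M$ for some $x\in[-\pi,\pi]^n$; it contains $0$. Put
$$G_M(x,\theta)=A\sum_{m\in S}\eta\Big(\frac{x+2\pi m}M\Big)|x+2\pi m|^{-\beta}\cos(\theta_m-\varphi),\qquad F_{N,M}(x)=G_M\big(x,(N|x+2\pi m|)_{m\in S}\big).$$
So $F_{N,M}$ is the deterministic sum of waves and $G_M$ is the same sum with free phases.

**Step 3 (from $P_{N,M}$ to waves).** The purpose is to replace $\Phi$ by its leading term: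
$$\|N^{-s}P_{N,M}-F_{N,M}\|_{L^p(\mathbf T^n)}\to0\qquad(N\to\infty). \tag{11}$$
Apply (4) with $y=x+2\pi m$, $m\in S$. For $m\ne0$ we have $|y|\ge\pi$, so these terms contribute $O_M(1/N)$ uniformly in $x$. The term $m=0$ is at most $C\min(|x|^{-\beta},N^{-1}|x|^{-\beta-1})$; it tends to $0$ for each $x\neq0$ and its $p$th power is dominated by $C|x|^{-\beta p}$, which is integrable on $\mathbf T^n$. Dominated convergence gives (11).

**Lemma 2.** For $0\ne j\in\mathbb Z^S$ put $h_j(x)=\sum_{m\in S}j_m|x+2\pi m|$. For every $c\in L^1(\mathbb R^n)$, $\int_{\mathbb R^n}c(x)e^{iNh_j(x)}dx\to0$ as $N\to\infty$.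

**Proof.** With two waves we saw directly that the gradient of the phase vanishes only on a null set. With many waves that geometry is no longer transparent, and real-analyticity replaces it. The set $U=\mathbb R^n\setminus\{-2\pi m:m\in S\}$ is open and, since $n\ge2$, connected; $h_j$ is real-analytic on $U$. Suppose $\nabla h_j\equiv0$ on $U$. Then $h_j$ is constant on $U$, and on $\mathbb R^n$ by continuity. Choose $m_0$ with $j_{m_0}\ne0$. All terms with $m\ne m_0$ are smooth near $-2\pi m_0$, so $|x+2\pi m_0|$ would be smooth there, which is false.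

Hence $|\nabla h_j|^2$ is real-analytic and not identically zero on the connected open set $U$. Its zero set $Z$ is relatively closed in $U$ and has Lebesgue measure zero (Krantz–Parks, *A Primer of Real Analytic Functions*). Let first $c\in C_c^\infty(U\setminus Z)$. On its support $e^{iNh_j}=\frac1{iN}\frac{\nabla h_j}{|\nabla h_j|^2}\cdot\nabla e^{iNh_j}$, so integration by parts gives
$$\int c\,e^{iNh_j}dx=-\frac1{iN}\int e^{iNh_j}\,\mathrm{div}\Big(\frac{c\,\nabla h_j}{|\nabla h_j|^2}\Big)dx=O(1/N).$$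
Since $U\setminus Z$ is open and of full measure, such $c$ are dense in $L^1(\mathbb R^n)$. Replacing $c$ by $c'$ changes the integral by at most $\|c-c'\|_1$, uniformly in $N$, so the general case follows. This proves Lemma 2.

**Step 4 (replacing real phases by independent ones).** The purpose is to pass from exponentials to the function $|\cdot|^p$ and to obtain
$$\|F_{N,M}\|_p^p\longrightarrow\ell_M^p:=\int_{\mathbf T^n}\mathbb E|G_M(x,\theta)|^pdx\qquad(N\to\infty). \tag{12}$$
For $0<r<\pi$ let $X_r=\{x\in[-\pi,\pi]^n:|x|\ge r\}$. On the compact space $X_r\times(\mathbb R/2\pi\mathbb Z)^S$ the function $|G_M|^p$ is continuous, because $|x+2\pi m|\ge\pi$ for $m\ne0$ and $|x|\ge r$. The finite sums $\sum_jc_j(x)e^{ij\cdot\theta}$ with $c_j\in C(X_r)$ form an algebra that contains the constants, is closed under conjugation, and separates points. By the Stone–Weierstrass theorem, for every $\varepsilon>0$ some such sum $B(x,\theta)$ is within $\varepsilon$ of $|G_M|^p$ everywhere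 on this space.

Substitute $\theta_m=N|x+2\pi m|$ in $B$ and integrate over $X_r$. The terms with $j\ne0$ tend to $0$ by Lemma 2, applied with $c=c_j1_{X_r}$. The term $j=0$ is $\int_{X_r}c_0=\int_{X_r}\mathbb E\,B\,dx$, since $\mathbb Ee^{ij\cdot\theta}=0$ for $j\ne0$. As $\varepsilon$ is arbitrary,
$$\int_{X_r}|F_{N,M}|^pdx\longrightarrow\int_{X_r}\mathbb E|G_M|^pdx .$$
On $|x|<r$ both $|F_{N,M}|^p$ and $\mathbb E|G_M|^p$ are at most $C_M|x|^{-\beta p}$, because the terms with $m\ne0$ are bounded. The integral of this over $|x|<r$ does not depend on $N$ and tends to $0$ as $r\to0$. This proves (12). The same bound $\mathbb E|G_M|^p\le C_M|x|^{-\beta p}$ holds on all of $\mathbf T^n$, so $\ell_M<\infty$.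

## 7. Existence of the limit, its value, and its positivity

We prove Theorem 2(i) and Theorem 1, with $1\le p<p_c<2$.

**Step 5 (existence).** The purpose is to let $N\to\infty$ with $M$ fixed, and then $M\to\infty$. By Hölder $\|T_{N,M}\|_p\le C\|T_{N,M}\|_2$. From (6), (11), (12) and Lemma 1, for every $M\ge1$,
$$\limsup_{N\to\infty}\Big|N^{-s}\|K_N\|_p-\ell_M\Big|\le\limsup_{N\to\infty}\Big(\|N^{-s}P_{N,M}-F_{N,M}\|_p+\big|\|F_{N,M}\|_p-\ell_M\big|+CN^{-s}\|T_{N,M}\|_2\Big)\le CM^{-\frac12-\alpha}. \tag{13}$$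
So $\limsup_NN^{-s}\|K_N\|_p$ is finite, and it exceeds $\liminf_NN^{-s}\|K_N\|_p$ by at most $2CM^{-\frac12-\alpha}$, for every $M$. Therefore the limit exists and is finite, and by (13) it equals $\lim_{M\to\infty}\ell_M$.

**Step 6 (identification).** The purpose is to show $\ell_M\to\|G\|_{L^p(dx\,d\theta)}$. For fixed $x$ the variables $\theta_m-\varphi$ are again independent and uniform modulo $2\pi$, so $\ell_M$ does not change if we drop $\varphi$ from $G_M$; we do so. Then $G-G_M=A\sum_m\big(1-\eta(\frac{x+2\pi m}M)\big)|x+2\pi m|^{-\beta}\cos\theta_m$, and the coefficient $1-\eta$ lies in $[0,1]$ and vanishes unless $|x+2\pi m|>M$. The number of $m$ with $2^iM\le|x+2\pi m|<2^{i+1}M$ is at most $C(2^iM)^n$, because the cubes of side $2\pi$ centered at the points $x+2\pi m$ are disjoint up to boundaries and $M\ge1$. Hence for $x\in\mathbf T^n\setminus\{0\}$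
$$\mathbb E|G-G_M|^2\le\frac{A^2}2\sum_{|x+2\pi m|\ge M}|x+2\pi m|^{-2\beta}\le C\sum_{i\ge0}(2^iM)^{n-2\beta}\le CM^{n-2\beta}=CM^{-1-2\alpha},$$
uniformly in $x$. Since $p<2$, $\mathbb E|G-G_M|^p\le(\mathbb E|G-G_M|^2)^{p/2}$, so $\|G-G_M\|_{L^p(dx\,d\theta)}\le CM^{-\frac12-\alpha}$. As $\ell_M=\|G_M\|_{L^p(dx\,d\theta)}<\infty$, Minkowski's inequality shows $G\in L^p(dx\,d\theta)$ and
$$\lim_{N\to\infty}N^{-s}\|K_N\|_p=\lim_{M\to\infty}\ell_M=\Big(\int_{\mathbf T^n}\mathbb E|G|^pdx\Big)^{1/p}<\infty .$$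

**Step 7 (positivity).** Conditional expectation is continuous in $L^2$, the $\theta_m$ are independent and $\mathbb E\cos\theta_m=0$, so the conditional expectation of $G$ given $\theta_0$ is $A|x|^{-\beta}\cos\theta_0$. By Jensen's inequality $\mathbb E|G|^p\ge A^p|x|^{-\beta p}\,\mathbb E|\cos\theta_0|^p>0$. This completes the proof of Theorem 2(i). Since $\|L_N^{R_\alpha}\|=(2\pi)^{-n}\|K_N\|_1$ and $s=\frac{n-1}2-\alpha$, the case $p=1$ is the first equality in (2), with a limit in $(0,\infty)$.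

**Step 8 (product formula, $p=1$).** The purpose is to compute $\mathbb E|G|$ from the characteristic function of $G$. From $\int_0^\infty\frac{1-\cos u}{u^2}du=\frac\pi2$ we have $|y|=\frac2\pi\int_0^\infty\frac{1-\cos ty}{t^2}dt$ for real $y$. Recall $\mathbb Ee^{ia\cos\theta_m}=J_0(a)$. Fix $x\in\mathbf T^n\setminus\{0\}$ and $t\in\mathbb R$. By independence, the characteristic function at $t$ of a finite partial sum of $G$ is $\prod J_0(tA|x+2\pi m|^{-\beta})$ over the corresponding $m$. The partial sums converge to $G$ in $L^2(d\theta)$, and $|e^{ita}-e^{itb}|\le|t||a-b|$, so these products converge to $\mathbb Ee^{itG}$. Moreover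
$$|1-J_0(u)|=|\mathbb E(1-\cos(u\cos\theta_0))|\le\tfrac12u^2\,\mathbb E\cos^2\theta_0=\tfrac14u^2,$$
and $\sum_m|x+2\pi m|^{-2\beta}<\infty$, so the infinite product converges absolutely and the order of factors is irrelevant. Thus $\mathbb Ee^{itG}=\prod_{m}J_0(tA|x+2\pi m|^{-\beta})$. This is real, hence equals $\mathbb E\cos(tG)$. By Tonelli (the integrand is nonnegative) and the substitution $t\mapsto t/A$,
$$\mathbb E|G|=\frac2\pi\int_0^\infty\frac{1-\mathbb E\cos(tG)}{t^2}dt=\frac{2A}\pi\int_0^\infty\frac{1-\prod_mJ_0\big(t|x+2\pi m|^{-\beta}\big)}{t^2}dt .$$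
Integrating over $x\in\mathbf T^n$ and multiplying by $(2\pi)^{-n}$ gives the second equality in (2). Theorem 1 is proved.

## 8. The ranges $p>p_c$ and $p=p_c$: the origin dominates

Here $|x|^{-\beta p}$ is not integrable at $0$, so the neighborhood of the single source $m=0$ takes over, and the decomposition (6) with $M=1$ is enough. For $x\in\mathbf T^n$ and $m\ne0$ we have $|x+2\pi m|\ge\pi>2$, so only $m=0$ survives: $P_{N,1}(x)=N^n\Phi(Nx)\eta(x)$ on $\mathbf T^n$. The support of $\eta$ lies in $|x|\le2<\pi$, so with $y=Nx$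
$$\|P_{N,1}\|_p^p=N^{np-n}\int_{\mathbb R^n}|\Phi(y)|^p\,\eta(y/N)^p\,dy\qquad(p<\infty). \tag{14}$$
By Lemma 1, $\|T_{N,1}\|_2=O(N^s)$.

**Step 9 (case (iii), $\beta p>n$).** Let first $p<\infty$. By (3), $|\Phi|^p\le C(1+|y|)^{-\beta p}$ is integrable, and dominated convergence in (14) gives $N^{-n+n/p}\|P_{N,1}\|_p\to\|\Phi\|_p$. We must show $\|T_{N,1}\|_p=o(N^{n-n/p})$.

If $p\le2$, then $\|T_{N,1}\|_p\le C\|T_{N,1}\|_2=O(N^s)$, and $s=n-\beta<n-\frac np$ because $\frac np<\beta$.

If $2<p<\infty$, note $\|K_N\|_\infty\le\sum_kR_\alpha(k/N)\le CN^n$ and $\|P_{N,1}\|_\infty\le CN^n$, so $\|T_{N,1}\|_\infty\le CN^n$. Hence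
$$\|T_{N,1}\|_p^p\le\|T_{N,1}\|_\infty^{p-2}\|T_{N,1}\|_2^2=O(N^{n(p-2)+2s})=O(N^{np-n-1-2\alpha})=o(N^{np-n}).$$

If $p=\infty$, no decomposition is needed. Since $R_\alpha\ge0$, Riemann sums give
$$\|K_N\|_\infty=K_N(0)=\sum_kR_\alpha(k/N)\sim N^n\int R_\alpha=N^n\Phi(0)=N^n\|\Phi\|_\infty .$$
This proves (iii).

**Step 10 (case (ii), $\beta p=n$).** Now $1\le p<2$, $np-n=sp$, and $\|T_{N,1}\|_p\le C\|T_{N,1}\|_2=O(N^s)$, which will be smaller than the main term by the factor $(\log N)^{1/p}$. We compute the integral in (14). By (3) and $\big||a|^p-|b|^p\big|\le p|a-b|(|a|^{p-1}+|b|^{p-1})$,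
$$|\Phi(y)|^p=A^p|y|^{-n}|\cos(|y|-\varphi)|^p+O(|y|^{-n-1})\qquad(|y|\ge1),$$
since $|y|^{-\beta-1}|y|^{-\beta(p-1)}=|y|^{-n-1}$. The error term is integrable over $|y|\ge1$. The region $|y|\le1$ contributes $O(1)$ because $\Phi$ is bounded, and $N\le|y|\le2N$ contributes $O(1)$ because $\int_{N\le|y|\le2N}|y|^{-n}dy=|S^{n-1}|\log2$. So
$$\int|\Phi|^p\eta(y/N)^pdy=A^p|S^{n-1}|\int_1^N|\cos(r-\varphi)|^p\frac{dr}r+O(1).$$
Let $\mu=\frac1{2\pi}\int_0^{2\pi}|\cos t|^pdt$. The function $|\cos(r-\varphi)|^p-\mu$ is periodic with mean zero, so it has a bounded antiderivative, and integrating by parts against $\frac1r$ gives $\int_1^N|\cos(r-\varphi)|^p\frac{dr}r=\mu\log N+O(1)$. Since $N^{(np-n)/p}=N^s$, (14) becomes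
$$N^{-s}\|P_{N,1}\|_p=\big(A^p|S^{n-1}|\,\mu\log N+O(1)\big)^{1/p},$$
while $N^{-s}\|T_{N,1}\|_p=O(1)$. Dividing by $(\log N)^{1/p}$ gives (ii).

**Step 11 (the case $p=1$ of (ii) and (iii)).** If $\alpha=\frac{n-1}2$, then $\beta=n$, $p_c=1$, $s=0$, $A=2^n\pi^{(n-1)/2}\Gamma(\frac{n+1}2)$, $|S^{n-1}|=2\pi^{n/2}/\Gamma(\frac n2)$, and the mean of $|\cos|$ is $\frac2\pi$. Therefore
$$\frac{\|L_N^{R_\alpha}\|}{\log N}\to(2\pi)^{-n}A\,|S^{n-1}|\,\frac2\pi=\frac{4\,\Gamma(\frac{n+1}2)}{\pi^{3/2}\,\Gamma(\frac n2)} .$$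
If $\alpha>\frac{n-1}2$, then $p_c<1$, and (iii) with $p=1$ gives $\|L_N^{R_\alpha}\|\to(2\pi)^{-n}\|\Phi\|_{L^1(\mathbb R^n)}$.

## 9. Negative $\alpha$: blow-up as the radius passes a lattice point

**Step 12 (case (iv)).** The purpose is to show that for $\alpha<0$ no power of $N$ bounds the Lebesgue constant. Let $k\in\mathbb Z^n\setminus\{0\}$ and let $|k|<N<\sqrt{|k|^2+1}$. Then $N^2$ is not an integer, no lattice point lies on the sphere of radius $N$, and the multiplier is finite at every lattice point. Applying $L_N^{R_\alpha}$ to $e^{ikx}$ multiplies it by $R_\alpha(k/N)$, so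
$$\|L_N^{R_\alpha}\|\ge R_\alpha(k/N)=\Big(1-\frac{|k|^2}{N^2}\Big)^\alpha .$$
As $N\downarrow|k|$ the right side tends to $\infty$, while $N^{-\sigma}$ stays bounded away from $0$. So there is $N$ in this interval with $N^{-\sigma}\|L_N^{R_\alpha}\|\ge|k|$. Since $|k|$ can be arbitrarily large, $\limsup_{N\to\infty}N^{-\sigma}\|L_N^{R_\alpha}\|=\infty$ for every $\sigma\in\mathbb R$. This completes the proof of Theorem 2.
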